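\title{A compact space with an order dimension that is not countable-dimensional}

\begin{abstract}
The order dimension of a space $X$ measures, by an ordinal, the multiplicity of perfect maps of strongly zero-dimensional spaces onto $X$. We show that a compact space has an order dimension exactly when it is the image of a zero-dimensional compact space under a map with finite fibers, and we construct in ZFC a compact space of this kind that is not a union of countably many finite-dimensional subspaces. The same construction gives, for each $n\ge1$, an $n$-dimensional compact space of order dimension at most $4^{n+1}-1$ that is not a union of countably many subspaces of dimension at most $n-1$.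
\end{abstract}

\section{The question and the results}\label{sec:intro}

Throughout, spaces are Tychonoff, \emph{compact} means compact Hausdorff, and a \emph{map} is a continuous function. We write $I=[0,1]$, $\omega=\{0,1,2,\dots\}$, and $\mathfrak c$ for the cardinality of the continuum. For a sequence $x$, possibly transfinite, $\ell(x)$ is its length, $x|\zeta$ is its restriction to $\zeta$, and $x^\frown a$ is $x$ followed by $a$.

\subsection*{Covering dimension}
A subset $G$ of a space $A$ is \emph{functionally open} if $G=\{\varphi>0\}$ for some map $\varphi\colon A\to I$; clopen sets and preimages of open subsets of a cube under maps are functionally open. A family of sets has \emph{order at most $d$} if no point lies in more than $d+1$ of its members. We write $\dim A\le d$ if every finite functionally open cover of $A$ has a finite functionally open refinement of order at most $d$, and we put $\dim\emptyset=-1$. For normal spaces this is the usual covering dimension, defined by arbitrary finite open covers; the definition above also applies to subspaces of a compact space, which need not be normal. A space $Z$ is \emph{strongly zero-dimensional}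 if $\dim Z\le0$. For compact $Z$ this is equivalent to having a base of clopen sets, and we then say that $Z$ is \emph{zero-dimensional}. A normal space is \emph{countable-dimensional} if it is the union of countably many subspaces of finite dimension.

\subsection*{Order dimension}
A space of positive dimension can be obtained from a zero-dimensional one by gluing points together. The basic example is
\[
\operatorname{bin}\colon 2^\omega\to I,\qquad \operatorname{bin}(s)=\sum_{k\in\omega}s_k2^{-k-1},
\]
whose fibers have at most two points, and exactly one point over $0$ and over every number that is not a dyadic rational. The order dimension measures how much gluing is needed.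

Let $\Omega$ be a set, $\operatorname{Fin}\Omega$ the collection of its nonempty finite subsets, and $\mathcal F\subset\operatorname{Fin}\Omega$. For $\sigma\in\{\emptyset\}\cup\operatorname{Fin}\Omega$ put
\[
\mathcal F^\sigma=\{\tau\in\operatorname{Fin}\Omega:\ \sigma\cup\tau\in\mathcal F,\ \sigma\cap\tau=\emptyset\},\qquad \mathcal F^a=\mathcal F^{\{a\}} .
\]
By recursion on the ordinal $\alpha$, we write $\operatorname{Ord}\mathcal F\le\alpha$ if $\mathcal F=\emptyset$ or if for every $a\in\Omega$ there is $\beta<\alpha$ with $\operatorname{Ord}\mathcal F^a\le\beta$. If such an $\alpha$ exists, we say that $\operatorname{Ord}\mathcal F$ \emph{exists} and denote the least one by $\operatorname{Ord}\mathcal F$. For finite $n$, $\operatorname{Ord}\mathcal F\le n$ if and only if $|\sigma|\le n$ for all $\sigma\in\mathcal F$: this holds for $n=0$, and passing from $\mathcal F$ to the families $\mathcal F^a$ removes one element from each set. The order continues to distinguish families whose members have unbounded size. For instance, let $\mathcal F$ consist of the nonempty finite sets $\sigma$ of positive integers with $|\sigma|\le\min\sigma$; the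 members of $\mathcal F^a$ have at most $a-1$ elements, so $\operatorname{Ord}\mathcal F=\omega$.

For a map $f\colon Z\to X$ let $O(f)$ be the family of all nonempty finite sets $\{U_1,\dots,U_n\}$ of open subsets of $Z$ such that
\[
\overline{U_i}\cap\overline{U_j}=\emptyset\ \ (i\ne j)\qquad\text{and}\qquad \bigcap_{i=1}^n f(\overline{U_i})\ne\emptyset ,
\]
and put $\operatorname{Ord}f=\operatorname{Ord}O(f)$, with the topology of $Z$ in the role of $\Omega$. If $O(f)$ has a member with $m$ elements, then some fiber meets $m$ pairwise disjoint sets; conversely, $m$ points of one fiber have open neighborhoods with pairwise disjoint closures. Hence, for finite $n$,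
\begin{equation}\label{eq:finiteorder}
\operatorname{Ord}f\le n\iff \text{every fiber of $f$ has at most $n$ points.}
\end{equation}
Recall that a map is \emph{perfect} if it is closed and has compact fibers; preimages of compact sets under perfect maps are compact, and every map between compact spaces is perfect. For a space $X$ and an ordinal $\alpha$ we write $O\text{-}\dim X\le\alpha$ if there are a strongly zero-dimensional space $Z$ and a perfect map $f$ of $Z$ onto $X$ with $\operatorname{Ord}f\le\alpha+1$, and we say that $X$ \emph{has an order dimension} if this holds for some $\alpha$. By \eqref{eq:finiteorder}, $O\text{-}\dim X\le0$ means that $X$ is itself strongly zero-dimensional (a perfect bijection is a homeomorphism), and the maps $\operatorname{bin}^n$ show that $O\text{-}\dim I^n\le2^n-1$.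

By a theorem of Hattori and Yamada, a metrizable space has an order dimension if and only if it has large transfinite dimension $\operatorname{trInd}$. The following question is posed in \cite{SQ}.

\begin{quote}
\emph{Let $X$ be a compact space having an order dimension. Is $X$ countable-dimensional?}
\end{quote}

\subsection*{Results}
For compact spaces the ordinal disappears from the question.

\begin{proposition}\label{prop:finite}
A compact space $X$ has an order dimension if and only if $X=f(Z)$ for some zero-dimensional compact space $Z$ and some map $f$ with finite fibers.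
\end{proposition}

One would guess that the answer is yes: if $Z$ in Proposition~\ref{prop:finite} is metrizable, then $X$ is even a union of countably many subspaces of dimension at most $0$ (Proposition~\ref{prop:metr}). Nevertheless the answer is no, in ZFC.

\begin{theorem}\label{thm:A}
There is a compact space that has an order dimension and is not countable-dimensional.
\end{theorem}

The decomposition into zero-dimensional pieces already fails for maps with uniformly bounded fibers.

\begin{theorem}\label{thm:B}
For each $n\ge1$ there is a compact space $X_n$ with $\dim X_n=n$ and $O\text{-}\dim X_n\le4^{n+1}-1$ that is not a union of countably many subspaces of dimension at most $n-1$.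
\end{theorem}

Both theorems come from one construction, which starts from a metrizable compact space $M$ and glues copies of it into a space $X$ that cannot be decomposed.

\begin{theorem}\label{thm:main}
Let $M\ne\emptyset$ be compact metrizable, let $C$ be zero-dimensional compact metrizable, and let $\pi\colon C\to M$ be a surjective map with finite fibers. There are a compact space $X$, a zero-dimensional compact space $Z$ and a surjective map $f\colon Z\to X$ with finite fibers such that the following holds: if $d_j\in\omega$ $(j\in\omega)$ and every nonempty open subset of $M$ contains, for every $j$, a copy of $I^{d_j+1}$, then $X$ is not a union $\bigcup_jA_j$ with $\dim A_j\le d_j$. If $|\pi^{-1}(m)|\le r$ for all $m\in M$, then all fibers of $f$ have at most $4r^2$ points.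
\end{theorem}

In all three theorems the pieces are arbitrary subspaces; in particular the results hold if only normal pieces are allowed.

Section~\ref{sec:order} proves Proposition~\ref{prop:finite}, and Section~\ref{sec:idea} shows the mechanism behind Theorem~\ref{thm:main} for $M=I$. The spaces $X$ and $Z$ are built in Sections~\ref{sec:fiber} and~\ref{sec:tree}, and the proof of Theorem~\ref{thm:main} is completed in Sections~\ref{sec:kill} and~\ref{sec:null}. Section~\ref{sec:AB} derives Theorems~\ref{thm:A} and~\ref{thm:B}.

\section{Order dimension and finite fibers}\label{sec:order}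

\begin{proof}[Proof of Proposition~\ref{prop:finite}]
We use three consequences of the definitions, for any $\mathcal F\subset\operatorname{Fin}\Omega$.
\begin{enumerate}
\item[(i)] $(\mathcal F^\sigma)^a=\mathcal F^{\sigma\cup\{a\}}$ if $a\notin\sigma$, and $(\mathcal F^\sigma)^a=\emptyset$ if $a\in\sigma$.
\item[(ii)] If $\operatorname{Ord}\mathcal F^a$ exists for all $a$, then $\operatorname{Ord}\mathcal F\le\sup_a(\operatorname{Ord}\mathcal F^a+1)$ exists.
\item[(iii)] If $\mathcal F\ne\emptyset$ and $\operatorname{Ord}\mathcal F$ exists, then $\operatorname{Ord}\mathcal F^a<\operatorname{Ord}\mathcal F$ for all $a$.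
\end{enumerate}

Let $f\colon Z\to X$ be onto with finite fibers and $Z$ zero-dimensional compact; then $f$ is perfect. The family $\mathcal F=O(f)$ is closed under taking nonempty subsets. Suppose that $\operatorname{Ord}\mathcal F$ does not exist. By (ii) there is $U_1$ such that $\operatorname{Ord}\mathcal F^{U_1}$ does not exist; by (ii) again there is $U_2$ such that the order of $(\mathcal F^{U_1})^{U_2}$ does not exist, and by (i) $U_2\ne U_1$ and this family is $\mathcal F^{\{U_1,U_2\}}$. Continuing, we obtain distinct $U_1,U_2,\dots$ such that no $\mathcal F^{\{U_1,\dots,U_n\}}$ has an order. These families are nonempty, so $\{U_1,\dots,U_n\}$ is a subset of a member of $\mathcal F$, hence a member. Thus the closed sets $f(\overline{U_i})$ have the finite intersection property, and there is $x\in\bigcap_if(\overline{U_i})$. The fiber $f^{-1}(x)$ meets infinitely many pairwise disjoint sets $\overline{U_i}$, which is impossible. So $\beta=\operatorname{Ord}f$ exists, and $O\text{-}\dim X\le\beta$.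

Conversely, let $f\colon Z\to X$ be perfect and onto, with $Z$ strongly zero-dimensional, and suppose that the order of $\mathcal F=O(f)$ exists. Then $Z=f^{-1}(X)$ is compact and has a clopen base. Suppose that $f^{-1}(x)$ is infinite. Split $Z$ into two clopen sets that both meet $f^{-1}(x)$; one of them contains infinitely many points of the fiber; call the other $U_1$ and repeat the step inside the first. This gives pairwise disjoint clopen sets $U_1,U_2,\dots$, all meeting $f^{-1}(x)$. Then $\{U_1,\dots,U_n\}\in\mathcal F$ for all $n$, so $\{U_{n+1}\}\in\mathcal F^{\{U_1,\dots,U_n\}}$ and all these families are nonempty. By (i) and (iii), $\operatorname{Ord}\mathcal F>\operatorname{Ord}\mathcal F^{\{U_1\}}>\operatorname{Ord}\mathcal F^{\{U_1,U_2\}}>\cdots$, an infinite descending sequence of ordinals.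
\end{proof}

\begin{proposition}\label{prop:metr}
If $Z$ is zero-dimensional compact metrizable and $f\colon Z\to X$ is onto with finite fibers, then $X$ is a union of countably many subspaces of dimension at most $0$.
\end{proposition}

\begin{proof}
A clopen subset of $Z$ is a finite union of members of a fixed countable base, so $Z$ has only countably many partitions $\mathcal P=(U_1,\dots,U_n)$ into clopen sets. Let $X_{\mathcal P}$ be the set of $x\in X$ whose fiber has exactly one point in each $U_i$. Every $x$ lies in some $X_{\mathcal P}$, because the points of a finite fiber can be separated by a clopen partition. The map $f$ restricts to a bijection of $Z_{\mathcal P}=U_1\cap f^{-1}(X_{\mathcal P})$ onto $X_{\mathcal P}$, and this bijection is closed, since $f(D\cap Z_{\mathcal P})=f(D)\cap X_{\mathcal P}$ for closed $D\subset U_1$. So $X_{\mathcal P}$ is homeomorphic to $Z_{\mathcal P}$. Finally $\dim Z_{\mathcal P}\le0$: a finite open cover of this second countable space is refined by a countable clopen cover, which can be made disjoint and then grouped according to the members of the given cover.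
\end{proof}

Metrizability was used to count the partitions $\mathcal P$. A counterexample must therefore have a domain $Z$ with uncountably many clopen partitions, arranged so that the pieces $X_{\mathcal P}$ cannot be reassembled into countably many finite-dimensional sets.

\section{The mechanism in the case of the interval}\label{sec:idea}

The space $X$ of Theorem~\ref{thm:main} contains many copies of the compact metrizable space $L=V\times M$, where $V=2^\omega$. If $X=\bigcup_jA_j$, then by the Baire category theorem some $A_j$ is somewhere dense in each copy. We shall find a copy in which all $A_j$ are nowhere dense. The tool is a local statement: if a set of small dimension is somewhere dense in one copy of $L$, it is forced to be sparse in copies that converge to it in a suitable way.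

For $v\ne v'$ in $V$ let $\Delta(v,v')=\min\{k:v(k)\ne v'(k)\}$. For fixed $a\in V$ the sets $\{v:\Delta(v,a)=l\}$, $l\in\omega$, are nonempty, clopen and pairwise disjoint, they cover $V\setminus\{a\}$, and they converge to $a$; we call them the \emph{annuli} around $a$.

\begin{example}\label{ex:toy}
Let $M=I$, $L=V\times I$, and let $g\colon V\to L$ be a map. Topologize $(\omega_1+1)\times L$ so that each layer $\{\gamma\}\times L$ with $\gamma<\omega_1$ is an open copy of $L$, and $(\omega_1,p)$ has the basic neighborhoods
\[
B(\beta,O)=(\{\omega_1\}\times O)\cup\{(\gamma,(v,m)):\ \beta<\gamma<\omega_1,\ g(v)\in O\},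
\]
where $\beta<\omega_1$ and $O\ni p$ is open in $L$. The layers converge to the top layer through the map $(v,m)\mapsto g(v)$, and the function $R$ with $R(\omega_1,p)=p$ and $R(\gamma,(v,m))=g(v)$ is continuous. Let $h\colon L\to I$ be the projection.

Let $A$ be a subspace with $\dim A\le0$ that is dense in the top layer. The cover of $A$ by $\{hR<2/3\}$ and $\{hR>1/3\}$ has a disjoint refinement, so $A=A^0\sqcup A^1$ with $A^0,A^1$ open in $A$, $hR<2/3$ on $A^0$ and $hR>1/3$ on $A^1$. The closures of the traces of $A^0$ and $A^1$ cover the top layer. On an arc $\{v_0\}\times I$ in the top layer the first closure misses $(v_0,1)$ and the second misses $(v_0,0)$, so by connectedness they have a common point $q$. Choose $p_k\to q$ and $p'_k\to q$ with $(\omega_1,p_k)\in A^0$ and $(\omega_1,p'_k)\in A^1$.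

Suppose that, by luck, $g$ is the map that sends some $a\in V$ to $q$, the annulus $\Delta(v,a)=2k$ to $p_k$, and the annulus $\Delta(v,a)=2k+1$ to $p'_k$. Each of the points $(\omega_1,p_k)$, $(\omega_1,p'_k)$ has a neighborhood $B(\beta',O)$ whose trace on $A$ lies in $A^0$, respectively $A^1$; let $\beta<\omega_1$ bound these countably many $\beta'$. In a layer $\gamma>\beta$, the points of $A$ over even annuli lie in $A^0$ and those over odd annuli lie in $A^1$. If a point $(\gamma,(a,m))$ belongs to $A$, say to $A^0$, then it has a neighborhood that misses $A^1$ and hence contains no point of $A$ over an odd annulus. So $A$ is not dense in any neighborhood of this point in its layer. We say that $A$ has been \emph{killed along $\{a\}\times I$} in all late layers. A set that is killed along $\{a\}\times I$ for every $a\in V$ in one layer is nowhere dense in that layer.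
\end{example}

Four things separate this example from a proof.

\emph{Luck.} The map $g$ has to be fixed before $A$ is known. We replace the layer $L$ by $Y=S\times L$, where the index space $S$ offers all possible $g$ at once: for each node $y\in S$ there is a self-map $\rho_y$ of $Y$ that sends different clopen parts of $S\times L$ into $\{y\}\times L$ by different maps $g$ (Section~\ref{sec:fiber}).

\emph{Lifting.} The gluing maps must lift to zero-dimensional spaces over which the fibers stay finite. Lifts of $p_k$ and $p'_k$ may converge to different points over $q$: if the second coordinates of $p_k$ increase to $1/2$ and those of $p'_k$ decrease to $1/2$, their $\operatorname{bin}$-preimages converge to $0111\dots$ and to $1000\dots$. Then $g$ has no continuous lift on $V$, and we have to split the point $a$, in fact every point of $V$, into an even and an odd copy (Section~\ref{sec:fiber}).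

\emph{Simultaneity.} One layer must be killed along all $a\in V$ and for all $j$, so it must lie below $\mathfrak c$ many different limit layers. The layers are therefore indexed by a tree rather than an ordinal (Section~\ref{sec:tree}).

\emph{Prediction.} The sequences $p_k,p'_k$ are read off the limit layer, but the copy of $L$ to be killed is chosen earlier and has to match them. There are only $\mathfrak c$ possible sequences, and a $\mathfrak c$-additive notion of smallness for sets of limit layers shows that some sequence occurs at many of them (Section~\ref{sec:null}).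

\section{The layer $Y$ and its self-maps}\label{sec:fiber}

Fix $M$, $C$, $\pi$ as in Theorem~\ref{thm:main}, and let $\mu=\mathfrak c^+$, an uncountable regular cardinal.

\subsection{Splitting the Cantor set by parity}
Let $\widehat V=V\times\{0,1\}$, and for $(v,i)\in\widehat V$ and $n\in\omega$ put
\[
N_n(v,i)=\{(v,i)\}\cup\{(z,l):\ z\ne v,\ \Delta(z,v)\ge n,\ \Delta(z,v)\equiv i \pmod 2\}.
\]
Thus $(v,0)$ is approached through the even annuli around $v$ and $(v,1)$ through the odd ones. Let $\chi\colon\widehat V\to V$ be the projection.

\begin{lemma}\label{lem:Vhat}
The sets $N_n(v,i)$, $n\in\omega$, are clopen neighborhood bases of a topology on $\widehat V$ that is compact, zero-dimensional and sequentially compact, and $\chi$ is continuous.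
\end{lemma}

\begin{proof}
Let $z\ne v$ and $k=\Delta(z,v)$. Every $(z',l')\in N_{k+1}(z,l)$ has $z'|(k+1)=z|(k+1)$, so $\Delta(z',v)=k$. Since membership in $N_n(v,i)$ of a point off $\chi^{-1}(v)$ depends only on this number, $N_{k+1}(z,l)$ is contained in $N_n(v,i)$ if $(z,l)\in N_n(v,i)$ and disjoint from it otherwise. Also $N_n(v,0)\cap N_n(v,1)=\emptyset$. As $N_n(v,i)$ decreases in $n$, these sets are open neighborhood bases of a topology, and they are closed. The equality $N_n(v,0)\cup N_n(v,1)=\chi^{-1}(\{z:z|n=v|n\})$ shows that $\chi$ is continuous. Hence points with different projections are separated, and so are $(v,0)$ and $(v,1)$. Given an open cover, choose for each $v$ an $n$ such that each of $N_n(v,0)$, $N_n(v,1)$ lies in a member; finitely many of the corresponding cylinders cover $V$, which gives a finite subcover. Given a sequence $(v_r,i_r)$, pass to a subsequence with $v_r\to v$. If $v_r=v$ infinitely often, there is a constant subsequence. Otherwise pass to a subsequence with $v_r\ne v$ and $\Delta(v_r,v)$ of constant parity $i$; it converges to $(v,i)$, because $\Delta(v_r,v)\to\infty$.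
\end{proof}

The clopen set $N_0(v,0)$ separates the two points over $v$ and over no other point of $V$. So $\widehat V$ has $\mathfrak c$ clopen sets, and the counting in the proof of Proposition~\ref{prop:metr} already fails for $\chi$.

Let $L=V\times M$, $\widehat L=\widehat V\times C$ and $f_L=\chi\times\pi\colon\widehat L\to L$. The space $\widehat L$ is zero-dimensional, compact and sequentially compact, $|\widehat L|\le\mathfrak c$, and $f_L$ is onto with $|f_L^{-1}(v,m)|=2|\pi^{-1}(m)|$. Fix a compatible metric $\varrho\le1$ on $L$.

\subsection{Oscillating maps}
A \emph{datum} records the sequences $p_k,p'_k$ of Example~\ref{ex:toy}, interlaced and already lifted to $\widehat L$. Let $\mathcal E$ be the set of all $e=(\widehat e_k)_{k\in\omega}\in\widehat L^{\,\omega}$ such that $\widehat e_{2k}\to\widehat c_0$ and $\widehat e_{2k+1}\to\widehat c_1$ for some $\widehat c_0,\widehat c_1\in\widehat L$ with a common image $q=f_L(\widehat c_0)=f_L(\widehat c_1)$, and $\varrho(f_L(\widehat e_k),q)\le2^{-k}$ for all $k$. Constant sequences belong to $\mathcal E$. Put $\Lambda=V\times\mathcal E$; then $1\le|\mathcal E|\le\mathfrak c$ and $|\Lambda|\le\mathfrak c$.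 For $i=(a,e)\in\Lambda$ define $g_i\colon V\to L$ and $\widehat g_i\colon\widehat V\to\widehat L$ by
\[
g_i(v)=\begin{cases}f_L(\widehat e_{\Delta(v,a)})&v\ne a,\\ q&v=a,\end{cases}
\qquad
\widehat g_i(v,l)=\begin{cases}\widehat e_{\Delta(v,a)}&v\ne a,\\ \widehat c_l&v=a.\end{cases}
\]
Then $f_L\widehat g_i=g_i\chi$. The function $\widehat g_i$ is continuous: it is constant on $N_{k+1}(v,l)$ if $v\ne a$ and $k=\Delta(v,a)$, and on $N_n(a,l)$ it takes only the values $\widehat c_l$ and $\widehat e_k$ with $k\ge n$, $k\equiv l\pmod2$, which converge to $\widehat c_l$.

The prescribed speed of convergence makes the $g_i$ equicontinuous. Let $\mathcal K$ be the set of all $g\colon V\to L$ such that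
\[
v|(n+1)=v'|(n+1)\ \Longrightarrow\ \varrho(g(v),g(v'))\le2^{-n}\qquad(n\in\omega).
\]
Every $g_i$ lies in $\mathcal K$: if $v|(n+1)=v'|(n+1)$ differs from $a|(n+1)$, then $\Delta(v,a)=\Delta(v',a)$ and $g_i(v)=g_i(v')$; otherwise both values are within $2^{-n-1}$ of $q$. The set $\mathcal K$ is a closed equicontinuous family of maps into a compact metric space, so by the Arzel\`a--Ascoli theorem it is compact in the uniform metric. Every nonempty compact metrizable space is a continuous image of the Cantor set; fix a copy $\widehat{\mathcal K}$ of the Cantor set disjoint from $\Lambda$, a map $\kappa$ of $\widehat{\mathcal K}$ onto $\mathcal K$, and points $k_i\in\kappa^{-1}(g_i)$ for $i\in\Lambda$.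

\subsection{The index space $S$}
We want a compact zero-dimensional space that branches like the tree of sequences in $\Lambda$: above each node $y$ there is a clopen cone for every $i\in\Lambda$, on which the map $g_i$ will be used. Compactness forces the infinitely many cones above $y$ to accumulate, and at an accumulation point we still need a map $V\to L$ that depends continuously on the point. We therefore add above $y$ a copy of $\widehat{\mathcal K}$, and let the cones accumulate to it as the points $k_i$ do; using $\widehat{\mathcal K}$ in place of $\mathcal K$ keeps $S$ zero-dimensional.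

Let $W=\Lambda^{<\mu}$ be the set of sequences in $\Lambda$ of length less than $\mu$, and
\[
S=W\cup\Lambda^{\mu}\cup\{y^\frown k:\ y\in W,\ k\in\widehat{\mathcal K}\}.
\]
Elements of $W$ are \emph{nodes}, elements of $\Lambda^\mu$ are \emph{branches}, and the $y^\frown k$ are \emph{leaves at $y$}. For $y\in W$ let $[y]$ be the set of points of $S$ that extend $y$, including $y$, and $S^+_y=[y]\setminus\{y\}$. For clopen $O\subset\widehat{\mathcal K}$ and finite $F\subset\Lambda$ let
\[
\Gamma_y(O,F)=\{y^\frown k:k\in O\}\cup\bigcup\{[y^\frown i]:\ i\in\Lambda\setminus F,\ k_i\in O\},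
\]
so that $S_y^+=\Gamma_y(\widehat{\mathcal K},\emptyset)$. The \emph{standard neighborhoods} of a point are:
\begin{itemize}
\item $\{y\}$, for a node $y$ of length $0$ or of successor length;
\item $[y|\zeta]\setminus S_y^+$ with $\zeta<\ell(y)$ a successor, for a node $y$ of limit length;
\item $\Gamma_y(O,F)$ with $k\in O$, for a leaf $y^\frown k$;
\item $[x|\zeta]$ with $\zeta<\mu$ a successor, for a branch $x$.
\end{itemize}

\begin{lemma}\label{lem:S}
The standard neighborhoods are open neighborhood bases of a topology on $S$. In this topology $S$ is compact and zero-dimensional, and all sets $S_y^+$, $[y^\frown i]$, $\Gamma_y(O,F)$ are clopen.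
\end{lemma}

\begin{proof}
We first establish three properties.

(a) \emph{The intersection of two standard neighborhoods of a point is a standard neighborhood of it.} Indeed $\Gamma_y(O,F)\cap\Gamma_y(O',F')=\Gamma_y(O\cap O',F\cup F')$, and in the other cases the standard neighborhoods form a chain.

(b) \emph{If $z\in W$ has successor length and $x\in[z]$, then $[z]$ contains a standard neighborhood of $x$.} For a node $x$ of successor length take $\{x\}$. For a node $x$ of limit length we have $\ell(z)<\ell(x)$ and take $[z]\setminus S_x^+$. For a leaf $x=y^\frown k$ we have $z\subseteq y$, so $\Gamma_y(\widehat{\mathcal K},\emptyset)\subset[y]\subset[z]$. For a branch take $[z]$ itself.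

(c) \emph{If $y\in W$ and $x\notin S_y^+$, then some standard neighborhood of $x$ misses $S_y^+$.} If $x$ is a node with $x\subseteq y$, then $S^+_y\subset S^+_x$ and every standard neighborhood of $x$ misses $S^+_x$. If $x$ is a leaf at a node $y'\subsetneq y$ and $i=y(\ell(y'))$, then $\Gamma_{y'}(\widehat{\mathcal K},\{i\})$ misses $[y'^\frown i]\supset S_y^+$. In the remaining cases $x$, or the node at which $x$ is a leaf, first differs from $y$ at some position $\eta$; then $z=x|(\eta+1)$ is a node of successor length with $[z]\cap[y]=\emptyset$, and (b) applies.

Every standard neighborhood contains a standard neighborhood of each of its points: for $\Gamma_y(O,F)$ use the set itself at leaves at $y$ and (b) elsewhere; for $[y|\zeta]\setminus S_y^+$ use (b), (c) and (a); for $[x|\zeta]$ use (b). With (a), this proves the first assertion.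

\emph{Clopen sets.} Each $\Gamma_y(O,F)$ is open: by (b) if $O=\emptyset$ (it is then empty), and otherwise as a standard neighborhood of a leaf. So $S_y^+$ is open, and it is closed by (c). The cone $[y^\frown i]$ is open by (b), and closed because $S_y^+\setminus[y^\frown i]=\Gamma_y(\widehat{\mathcal K},\{i\})$. The set $\Gamma_y(O,F)$ is closed because
\[
S_y^+\setminus\Gamma_y(O,F)=\Gamma_y(\widehat{\mathcal K}\setminus O,\emptyset)\cup\bigcup\{[y^\frown i]:i\in F,\ k_i\in O\}
\]
is open. All standard neighborhoods are clopen, since $\{y\}=[y]\setminus S^+_y$.

\emph{Hausdorff property.} Let $x\ne x'$. The nodes contained in both points form a chain whose union $y$ has length less than $\mu$ (otherwise $x=y=x'$), so $y$ is their longest common node. If one of the points is $y$, then $S_y^+$ separates them. If both are leaves at $y$, some $\Gamma_y(O,\emptyset)$ does. Otherwise one of them lies in a cone $[y^\frown i]$, and the other does not, by the maximality of $y$.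

\emph{Compactness.} Suppose that an open cover $\mathcal U$ of $S=[\emptyset]$ has no finite subcover. Call a set \emph{large} if it is not covered by finitely many members of $\mathcal U$. We construct an increasing sequence of nodes $y_\xi$, $\xi<\mu$, with $\ell(y_\xi)=\xi$ and $[y_\xi]$ large. Let $y=y_\xi$ be given; then $S^+_y$ is large. Each leaf at $y$ has a standard neighborhood inside a member of $\mathcal U$, and by compactness of $\widehat{\mathcal K}$ finitely many of these, $\Gamma_y(O_n,F_n)$, have $\bigcup_nO_n=\widehat{\mathcal K}$. They cover all leaves at $y$ and all cones $[y^\frown i]$ with $i\notin\bigcup_nF_n$. So one of the finitely many remaining cones is large, and it defines $y_{\xi+1}$. At a limit $\xi$ let $y=y_\xi$ be the union. Some $[y|\zeta]\setminus S_y^+$ lies in a member of $\mathcal U$ and $[y|\zeta]$ is large, so $S_y^+$ and $[y]$ are large. The union of all $y_\xi$ is a branch $x$ with all $[x|\zeta]$ large, although one of these sets lies in a member of $\mathcal U$. This contradiction completes the proof.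
\end{proof}

\subsection{The maps $\rho_y$}
Let $Y=S\times L$. For $y\in W$ and $x\in S_y^+$ let $g^y_x=g_i$ if $x\in[y^\frown i]$, and $g^y_x=\kappa(k)$ if $x=y^\frown k$. The function $x\mapsto g^y_x\in\mathcal K$ is continuous on $S_y^+$: it is constant on each open set $[y^\frown i]$, and it maps $\Gamma_y(O,F)$ into $\kappa(O)$ because $g_i=\kappa(k_i)$, which gives continuity at the leaves. Evaluation $\mathcal K\times V\to L$ is continuous, so $(x,v)\mapsto g^y_x(v)$ is continuous on $S_y^+\times V$. Define $\rho_y\colon Y\to Y$ by
\begin{equation}\label{eq:rho}
\rho_y(x,(v,m))=\begin{cases}(y,g^y_x(v))&x\in S_y^+,\\(x,(v,m))&x\notin S_y^+.\end{cases}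
\end{equation}
Since $S^+_y$ is clopen, $\rho_y$ is continuous, and since $y\notin S_y^+$, it is idempotent: $\rho_y\rho_y=\rho_y$.

\subsection{Lifting the maps $\rho_y$}
The obvious candidate for a zero-dimensional cover of $Y$ is $S\times\widehat L$, and over a cone $[y^\frown i]$ the map $\rho_y$ lifts by means of $\widehat g_i$. Over a leaf there is no preferred lift of $\kappa(k)$. We therefore add, for each $y$, a coordinate $l_y$ that holds the value of the lift, and over a leaf at $y$ we allow every value that projects correctly. Only finitely many values do, and a point of $S$ is a leaf at no more than one node.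

Let $\widehat L_*=\widehat L\sqcup\{*\}$ with $*$ isolated, and let $\widehat Y$ be the set of all $(x,\widehat v,c,(l_y)_{y\in W})\in S\times\widehat V\times C\times\widehat L_*^{\,W}$ such that for every $y\in W$:
\begin{enumerate}
\item[(Y1)] if $x\notin S_y^+$, then $l_y=*$;
\item[(Y2)] if $x\in S_y^+$, then $l_y\in\widehat L$ and $f_L(l_y)=g^y_x(\chi(\widehat v))$;
\item[(Y3)] if $x\in[y^\frown i]$, then $l_y=\widehat g_i(\widehat v)$.
\end{enumerate}
On $[y^\frown i]$ condition (Y3) implies (Y2), because $f_L\widehat g_i=g_i\chi$; so (Y2) is an additional requirement only when $x$ is a leaf at $y$. Put $f_Y(x,\widehat v,c,(l_y))=(x,(\chi(\widehat v),\pi(c)))$.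

\begin{proposition}\label{prop:lift}
The space $\widehat Y$ is compact and zero-dimensional, and $f_Y\colon\widehat Y\to Y$ is a surjective map with finite fibers, of size at most $4r^2$ if all fibers of $\pi$ have at most $r$ points. For every $y\in W$ there is an idempotent map $\widehat\rho_y\colon\widehat Y\to\widehat Y$ with $f_Y\widehat\rho_y=\rho_yf_Y$.
\end{proposition}

\begin{proof}
Each condition has the form ``if $x$ lies in a given clopen set, then a closed relation holds'', so it defines a closed subset of the product. Hence $\widehat Y$ is closed in a compact zero-dimensional space.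

Given $(x,\widehat v,c)$, conditions (Y1) and (Y3) determine all $l_y$, except for the one $y$ at which $x$ is a leaf, if there is such a $y$; there $l_y$ ranges over a fiber of $f_L$, which is nonempty and finite. Over a point $(x,(v,m))\in Y$ the pair $(\widehat v,c)$ also ranges over a fiber of $f_L$. So $f_Y$ is onto with finite fibers, of size at most $2r\cdot2r$ under the bound on $\pi$.

Fix $y\in W$. As $y$ is not a leaf, for each $(\widehat v',c')\in\widehat L$ there is exactly one point $\iota_y(\widehat v',c')\in\widehat Y$ with first coordinates $(y,\widehat v',c')$. Its coordinate at $y''\in W$ is $\widehat g_i(\widehat v')$ if $y''^\frown i\subseteq y$, and $*$ if $y''$ is not a proper initial segment of $y$. All coordinates are continuous, so $\iota_y\colon\widehat L\to\widehat Y$ is a map, and $f_Y\iota_y(l)=(y,f_L(l))$. Let $\widehat\rho_y$ be the identity on the clopen set where $x\notin S_y^+$, and let it send a point with $x\in S_y^+$ to $\iota_y(l_y)$. Then $\widehat\rho_y$ is continuous, and it is idempotent since $y\notin S_y^+$. For $x\in S_y^+$, condition (Y2) gives $f_Y\iota_y(l_y)=(y,g^y_x(\chi(\widehat v)))$, which is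 the value of $\rho_yf_Y$.
\end{proof}

\section{Gluing layers along a tree}\label{sec:tree}

We now glue copies of $Y$, one for each element $u$ of a tree $T$. The element $u$ itself encodes which layers below it converge to the layer over $u$, and through which map $\rho_y$. Until Proposition~\ref{prop:XZ} we use only that $Y$ is compact and that the $\rho_y$ are idempotent maps.

\subsection{Words}
A \emph{word} is a function $u$ whose domain is an ordinal $\ell(u)<\mu^+$ and such that each label $u(\gamma)$ is the symbol $\star$, or an element of $W$ (a \emph{start}), or an ordinal less than $\gamma$ (a \emph{pointer}); the three kinds of labels are regarded as disjoint. Let $T$ be the set of words, ordered by extension. A start $y$ at position $\alpha$ opens a convergence process of type $y$, and the later pointers to $\alpha$ mark the initial segments that take part in it. Processes may be nested, but at a limit only one of them may be completed; to ensure this, a pointer to a position before $\alpha$ ends the process opened at $\alpha$. Formally, if $u(\alpha)\in W$, let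
\[
D_\alpha(u)=\{\gamma:\ \alpha<\gamma<\ell(u),\ u(\gamma)=\alpha,\ \text{no }\gamma'\in(\alpha,\gamma)\text{ carries a pointer less than }\alpha\}.
\]
The word $u$ is a \emph{limit word of type $y$} if $\ell(u)$ is a limit ordinal and $D_\alpha(u)$ is unbounded in $\ell(u)$ for some $\alpha$ with $u(\alpha)=y\in W$. This $\alpha$, and hence the type, is unique: if $\alpha<\alpha'$ both qualified, some $\gamma\in D_\alpha(u)$ would exceed $\alpha'$; it carries the pointer $\alpha<\alpha'$, so $D_{\alpha'}(u)$ would be bounded by $\gamma$.

For a limit word $u$ let $E_u$ be the closure of $D_\alpha(u)$ in $\ell(u)$ with the order topology, $E'_u$ the set of limit points of $E_u$ below $\ell(u)$, and $E^0_u=E_u\setminus E'_u$. For $\gamma\in E^0_u$ let $\gamma^-=\max(E_u\cap\gamma)$, and $\gamma^-=-1$ if $E_u\cap\gamma=\emptyset$, where $-1$ is a symbol below all ordinals. The maximum exists, because the supremum of $E_u\cap\gamma$ is less than $\gamma$ ($\gamma$ is not a limit point) and belongs to the closed set $E_u$. See Figure~\ref{fig:word}.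

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.95]
\draw[->] (0,0) -- (11,0) node[right] {$\ell(u)$};
\fill (1,0) circle (2.2pt) node[below=2pt] {$\alpha$};
\foreach \x in {2.6,3.8,4.6,5.1,5.4,7.2,8.8,9.8,10.4}
  {\fill (\x,0) circle (1.5pt); \draw[->,gray] (\x,0.06) to[bend right=30] (1.04,0.1);}
\draw[fill=white] (5.8,0) circle (2.4pt) node[below=2pt] {$\delta$};
\node[below=2pt] at (7.2,0) {$\gamma^-$};
\node[below=2pt] at (8.8,0) {$\gamma$};
\draw[very thick] (7.3,-0.75) -- node[below] {$(\gamma^-,\gamma]$} (8.8,-0.75);
\end{tikzpicture}
\caption{The positions of a limit word $u$. Position $\alpha$ carries the start $y$. The small dots are the positions in $D_\alpha(u)$; each carries a pointer to $\alpha$ (arrows). The circle $\delta$ is a limit point, $\delta\in E'_u$, and $\gamma\in E^0_u$ is an isolated point with predecessor $\gamma^-$ in $E_u$. The initial segments of $u$ that are attached to $u$ through $u|\gamma$ have lengths in $(\gamma^-,\gamma]$.}\label{fig:word}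
\end{figure}

\begin{lemma}\label{lem:restrict}
If $u$ is a limit word and $\gamma\in E'_u$, then $u|\gamma$ is a limit word of the same type, $E_{u|\gamma}=E_u\cap\gamma$, $E'_{u|\gamma}=E'_u\cap\gamma$, $E^0_{u|\gamma}=E^0_u\cap\gamma$, and $\delta^-$ is the same for $u$ and $u|\gamma$ when $\delta\in E_u^0\cap\gamma$.
\end{lemma}

\begin{proof}
The ordinal $\gamma>\alpha$ is a limit point of $D_\alpha(u)$, and $D_\alpha(u|\gamma)=D_\alpha(u)\cap\gamma$. Closures and limit points below $\gamma$ may be computed in the open subset $\gamma$ of $\ell(u)$.
\end{proof}

\subsection{Neighborhoods in the tree and transition maps}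
For $u\in T$ and $-1\le\beta<\ell(u)$ we define a set $K(u,\beta)$ of initial segments of $u$, by recursion on $\ell(u)$: $K(u,\beta)=\{u\}$ if $u$ is not a limit word, and otherwise
\[
K(u,\beta)=\{u\}\cup\{u|\gamma:\gamma\in E'_u,\ \gamma>\beta\}\cup\bigcup\{K(u|\gamma,\max(\beta,\gamma^-)):\gamma\in E^0_u,\ \gamma>\beta\}.
\]
The recursion is needed because $u|\gamma$ with $\gamma\in E^0_u$ may be a limit word for another process, and a neighborhood of $u$ must then contain a neighborhood of $u|\gamma$; cutting at $\gamma^-$ keeps these neighborhoods disjoint. Induction on $\ell(u)$ gives: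
\begin{equation}\label{eq:K}
\begin{array}{l}
\text{every element of $K(u,\beta)$ has the form $u|\xi$ with $\beta<\xi\le\ell(u)$;}\\[2pt]
\text{$K(u,\beta')\subset K(u,\beta)$ if $\beta\le\beta'$.}
\end{array}
\end{equation}

For $s\in K(u,-1)$ we define maps $R_u(s,\cdot)\colon Y\to Y$, again by recursion. Put $R_u(u,z)=z$. If $u$ is a limit word of type $y$, put
\[
R_u(u|\gamma,z)=\rho_y(z)\quad(\gamma\in E'_u),\qquad
R_u(s,z)=\rho_y(R_{u|\gamma}(s,z))\quad(s\in K(u|\gamma,\gamma^-),\ \gamma\in E^0_u).
\]
The cases do not overlap. If $s=u|\xi\in K(u|\gamma,\gamma^-)$ with $\gamma\in E_u^0$, then $\gamma^-<\xi\le\gamma$ by \eqref{eq:K}; hence $\gamma=\min(E_u\setminus\xi)$ is determined by $s$, and $\xi\notin E'_u$, since the only element of $E_u$ in $(\gamma^-,\gamma]$ is $\gamma$. Each $R_u(s,\cdot)$ is continuous, by induction.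

\begin{example}\label{ex:word}
Let $\ell(u)=\omega_1$, $u(0)=y$, and let $u(\gamma)$ be the pointer $0$ for $0<\gamma<\omega_1$. Then $E'_u$ consists of the countable limit ordinals, $E^0_u$ of the countable successor ordinals, $K(u,\beta)=\{u|\xi:\max(\beta,0)<\xi\le\omega_1\}$, and $R_u(u|\xi,\cdot)=\rho_y$ for $0<\xi<\omega_1$. This is Example~\ref{ex:toy} with the intermediate limit layers that compactness requires. For $0<\xi<\delta<\omega_1$ with $\delta$ a limit, passing from $u|\xi$ to $u$ directly gives $\rho_y$, while passing through $u|\delta$ gives $\rho_y\rho_y$. Idempotency makes the two agree.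
\end{example}

\begin{lemma}\label{lem:coh}
If $s\in K(u,\beta)$, there is $\beta'$ with $-1\le\beta'<\ell(s)$ such that $K(s,\beta')\subset K(u,\beta)$ and $R_u(t,z)=R_u(s,R_s(t,z))$ for all $t\in K(s,\beta')$ and $z\in Y$.
\end{lemma}

\begin{proof}
We use induction on $\ell(u)$. For $s=u$ take $\beta'=\beta$. Otherwise $u$ is a limit word, of type $y$, say.

Let $s=u|\gamma$ with $\gamma\in E'_u$, $\gamma>\beta$, and take $\beta'=\beta$. By Lemma~\ref{lem:restrict}, the definition of $K(s,\beta)$ lists $s$ and those parts of the definition of $K(u,\beta)$ that have index below $\gamma$, so $K(s,\beta)\subset K(u,\beta)$. For $t\in K(s,\beta)\setminus\{s\}$, the values $R_u(t,z)$ and $R_s(t,z)$ are given by the same formula, and they lie in $\rho_y(Y)$. Hence $R_u(s,R_s(t,z))=\rho_y(R_s(t,z))=R_s(t,z)=R_u(t,z)$. For $t=s$ the identity holds as $R_s(s,z)=z$.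

Let $s\in K(u|\gamma,\max(\beta,\gamma^-))$ with $\gamma\in E^0_u$, $\gamma>\beta$. The induction hypothesis for $u|\gamma$ gives $\beta'$ with $K(s,\beta')\subset K(u|\gamma,\max(\beta,\gamma^-))\subset K(u,\beta)$ and $R_{u|\gamma}(t,z)=R_{u|\gamma}(s,R_s(t,z))$ for $t\in K(s,\beta')$. Both $s$ and $t$ lie in $K(u|\gamma,\gamma^-)$, so applying $\rho_y$ gives the claim.
\end{proof}

\begin{lemma}\label{lem:fin}
Let $u$ be a limit word, $\beta_1\in E_u$ and $\beta_1\ge\beta$. Then $K(u,\beta)\setminus K(u,\beta_1)$ is contained in a finite union of sets $K(u',\beta')\subset K(u,\beta)$ with $\ell(u')<\ell(u)$.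
\end{lemma}

\begin{proof}
If $\gamma\in E^0_u$ and $\gamma>\beta_1$, then $\gamma^-\ge\beta_1\ge\beta$, so the parts of $K(u,\beta)$ and $K(u,\beta_1)$ with index $\gamma$ both equal $K(u|\gamma,\gamma^-)$. Hence $K(u,\beta)=K(u,\beta_1)\cup\Phi(\beta_1)$, where for $\eta\in E_u\cup\{-1\}$
\[
\Phi(\eta)=\{u|\gamma:\gamma\in E'_u,\ \beta<\gamma\le\eta\}\cup\bigcup\{K(u|\gamma,\max(\beta,\gamma^-)):\gamma\in E^0_u,\ \beta<\gamma\le\eta\}.
\]
If $\eta\le\beta$, then $\Phi(\eta)=\emptyset$. If $\eta>\beta$ and $\eta\in E'_u$, then $\Phi(\eta)=K(u|\eta,\beta)$ by Lemma~\ref{lem:restrict}. If $\eta>\beta$ and $\eta\in E^0_u$, then $\Phi(\eta)=K(u|\eta,\max(\beta,\eta^-))\cup\Phi(\eta^-)$. Starting from $\eta=\beta_1$, the last case can repeat only finitely often, because $\eta>\eta^->\cdots$.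
\end{proof}

\subsection{The spaces $X$ and $Z$}
Let $G=T\times Y$, and for $O\subset Y$ open let
\[
B(u,\beta,O)=\{(s,z):\ s\in K(u,\beta),\ R_u(s,z)\in O\}.
\]

\begin{proposition}\label{prop:G}
The sets $B(u,\beta,O)$ form a base of a locally compact Hausdorff topology on $G$, with the following properties.
\begin{enumerate}
\item[(a)] The sets $B(u,\beta,O)$ with $z\in O$ form a neighborhood base at $(u,z)$, and the layer $\{u\}\times Y$ is homeomorphic to $Y$ by the projection.
\item[(b)] If $u\ne u'$, there are $\beta,\beta'$ with $K(u,\beta)\cap K(u',\beta')=\emptyset$.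
\item[(c)] Each set $K(u,\beta)\times Y=B(u,\beta,Y)$ is open and compact.
\end{enumerate}
\end{proposition}

\begin{proof}
(a) Let $(s,z)\in B(u,\beta,O)$. Take $\beta'$ from Lemma~\ref{lem:coh} and the open set $O'=\{z':R_u(s,z')\in O\}\ni z$. If $(t,z'')\in B(s,\beta',O')$, then $t\in K(u,\beta)$ and $R_u(t,z'')=R_u(s,R_s(t,z''))\in O$. So $(s,z)\in B(s,\beta',O')\subset B(u,\beta,O)$. By \eqref{eq:K}, $B(s,\max(\beta_1,\beta_2),O_1\cap O_2)\subset B(s,\beta_1,O_1)\cap B(s,\beta_2,O_2)$. These two facts show that we have a base with the stated neighborhood bases. The trace of $B(u,\beta,O)$ on $\{u\}\times Y$ is $\{u\}\times O$.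

(b) If $u\subsetneq u'$, the elements of $K(u',\ell(u))$ are longer than $u$ and those of $K(u,-1)$ are not, by \eqref{eq:K}. If $u,u'$ are incomparable and first differ at $\xi$, the elements of $K(u,\xi)$ extend $u|(\xi+1)$ and those of $K(u',\xi)$ extend $u'|(\xi+1)$.

Points in different layers are separated by (b), and points in the layer over $u$ by $B(u,-1,O)$ and $B(u,-1,O')$ with $O\cap O'=\emptyset$. So $G$ is Hausdorff.

(c) We use induction on $\ell(u)$. If $u$ is not a limit word, the set is the layer $\{u\}\times Y$. Let $u$ be a limit word and let an open cover of $K(u,\beta)\times Y$ be given. By (a) and compactness of $Y$ there are finitely many sets $B(u,\beta_n,O_n)$, each inside a member of the cover, with $\bigcup_nO_n=Y$. Choose $\beta^*\in E_u$ above $\beta$ and all $\beta_n$. If $(s,z)\in K(u,\beta^*)\times Y$, then $R_u(s,z)\in O_n$ for some $n$ and $s\in K(u,\beta_n)$; so the sets $B(u,\beta_n,O_n)$ cover $K(u,\beta^*)\times Y$. By Lemma~\ref{lem:fin} and the induction hypothesis, the rest of $K(u,\beta)\times Y$ lies in finitely many compact subsets of $K(u,\beta)\times Y$. Local compactness follows from (c).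
\end{proof}

Let $X=G\cup\{\infty\}$, where $G$ is open and the neighborhoods of $\infty$ are the complements of compact subsets of $G$; then $X$ is compact. The same construction applied to $\widehat Y$ and the maps $\widehat\rho_y$, with the same $T$ and $K(u,\beta)$, yields $\widehat G=T\times\widehat Y$, $\widehat R_u$, $\widehat B(u,\beta,\widehat O)$ and $Z=\widehat G\cup\{\infty\}$. Let $f(u,\widehat z)=(u,f_Y(\widehat z))$ and $f(\infty)=\infty$.

\begin{proposition}\label{prop:XZ}
The compact space $Z$ is zero-dimensional, and $f\colon Z\to X$ is a surjective map with finite fibers, of size at most $4r^2$ if all fibers of $\pi$ have at most $r$ points.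
\end{proposition}

\begin{proof}
If $\widehat O\subset\widehat Y$ is clopen, then $\widehat B(u,\beta,\widehat O)$ and $\widehat B(u,\beta,\widehat Y\setminus\widehat O)$ are open and partition the compact open set $K(u,\beta)\times\widehat Y$; so $\widehat B(u,\beta,\widehat O)$ is compact and open, hence clopen in $Z$. Such sets form neighborhood bases at the points of $\widehat G$. Every compact subset of $\widehat G$ lies in a finite union of sets $K(u,\beta)\times\widehat Y$, whose complement is a clopen neighborhood of $\infty$.

From $f_Y\widehat\rho_y=\rho_yf_Y$ we get $f_Y\widehat R_u(s,\cdot)=R_u(s,f_Y(\cdot))$ by induction on $\ell(u)$. Hence $f^{-1}(B(u,\beta,O))=\widehat B(u,\beta,f_Y^{-1}(O))$, and $f$ is continuous on $\widehat G$. A compact set $D\subset G$ lies in a finite union of sets $K(u,\beta)\times Y$, so $f^{-1}(D)$ is a closed subset of a finite union of compact sets $K(u,\beta)\times\widehat Y$. Thus $f^{-1}(D)$ is compact, and $f$ is continuous at $\infty$. The statements about fibers follow from Proposition~\ref{prop:lift}.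
\end{proof}

It remains to prove that $X$ cannot be decomposed. In Sections~\ref{sec:kill} and~\ref{sec:null} we assume, toward a contradiction, that
\begin{equation}\label{eq:assume}
X=\bigcup_{j\in\omega}A_j,\quad \dim A_j\le d_j,\quad\text{and every nonempty open subset of $M$ contains all $I^{d_j+1}$}
\end{equation}
up to homeomorphism. Every nonempty open subset of $L=V\times M$ contains a set $\{v\}\times M_0$ with $M_0$ nonempty and open in $M$, so it also contains copies of all $I^{d_j+1}$.

\section{The killing lemma}\label{sec:kill}

In Example~\ref{ex:toy} the connectedness of an arc produced a point at which the partition $A^0\sqcup A^1$ oscillates. In dimension $d$ the partition is replaced by a map $g$ of $A$ into a nowhere dense subset of $I^{d+1}$, and connectedness by Brouwer's fixed point theorem: every map of a cube into itself has a fixed point. We use the maximum norm on $\mathbb R^{d+1}$.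

\begin{lemma}\label{lem:osc}
Let $\mathcal O\subset L$ be open, $Q\subset\mathcal O$ dense in $\mathcal O$, and let $h\colon L\to I^{d+1}$ be a map that restricts to a homeomorphism of a set $F\subset\mathcal O$ onto $I^{d+1}$. Let $P\subset I^{d+1}$ be closed and nowhere dense, and let $g_0\colon Q\to P$ be any function with $|g_0-h|\le1/8$ on $Q$. Then there are $\delta>0$ and $q\in F$ such that $\operatorname{diam}g_0(Q\cap U)\ge\delta$ for every open $U$ with $q\in U\subset\mathcal O$.
\end{lemma}

\begin{proof}
Choose $c\in I^{d+1}\setminus P$ within $1/4$ of the center of the cube and let $2\delta>0$ be its distance from $P$. Suppose that no $q\in F$ has the required property. Then the compact set $F$ is covered by finitely many nonempty open sets $U_n\subset\mathcal O$ with $\operatorname{diam}g_0(Q\cap U_n)<\delta$ and $\operatorname{diam}h(U_n)<1/8$. Take a partition of unity $(\psi_n)$ on $F$ with $\{\psi_n>0\}\subset U_n$ and points $p_n\in Q\cap U_n$, and define the map $h_1=\sum_n\psi_n\,g_0(p_n)$ on $F$.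

\emph{The map $h_1$ omits $c$.} Let $z\in F$ and $\psi_n(z)>0$. If also $\psi_{n'}(z)>0$, then $U_n\cap U_{n'}$ is a nonempty open subset of $\mathcal O$ and contains a point of $Q$, so $|g_0(p_n)-g_0(p_{n'})|<2\delta$. Hence the convex combination $h_1(z)$ is at distance less than $2\delta$ from $g_0(p_n)\in P$, and $h_1(z)\ne c$.

\emph{The map $h_1$ attains $c$.} If $\psi_n(z)>0$, then $|g_0(p_n)-h(z)|\le|g_0(p_n)-h(p_n)|+|h(p_n)-h(z)|\le1/4$, so $|h_1(z)-h(z)|\le1/4$. Thus $\varphi=h_1\circ(h|F)^{-1}$ satisfies $|\varphi(\zeta)-\zeta|\le1/4$ on $I^{d+1}$. The cube $\{\zeta:|\zeta-c|\le1/4\}$ lies in $I^{d+1}$, and $\zeta\mapsto c+\zeta-\varphi(\zeta)$ maps it into itself. At a fixed point $\varphi(\zeta)=c$, a contradiction.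
\end{proof}

For $u\in T$ and $x\in S$ let $L_{u,x}=\{u\}\times\{x\}\times L$, a compact copy of $L$ in $X$, and
\[
J(u,x)=\{j:\ A_j\cap L_{u,x}\text{ is somewhere dense in }L_{u,x}\},
\]
where \emph{somewhere dense} means that the closure has nonempty interior. For $y\in W$ let $N_y$ be the set of limit words $t$ of type $y$ such that $\ell(t)$ has cofinality $\mu$.

\begin{lemma}[Killing lemma]\label{lem:kill}
Let $t\in N_y$ and $j\in J(t,y)$. There are $e\in\mathcal E$ and $\beta<\ell(t)$ such that for all $\gamma\in E^0_t$ with $\gamma>\beta$, all $a\in V$, all $x\in[y^\frown(a,e)]$ and all $m\in M$, with $s=t|\gamma$,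
\[
(s,x,(a,m))\notin A_j\cap\operatorname{int}\operatorname{cl}(A_j\cap L_{s,x}),
\]
where interior and closure are taken in $L_{s,x}$.
\end{lemma}

\begin{proof}
Write $A=A_j$ and $d=d_j$. Let $\mathcal O\subset L$ be nonempty and open with $A$ dense in $\{t\}\times\{y\}\times\mathcal O$, and let $Q\subset\mathcal O$ be dense in $\mathcal O$ with $\{t\}\times\{y\}\times Q\subset A$. By \eqref{eq:assume} there are $F\subset\mathcal O$ and a homeomorphism $F\to I^{d+1}$. By Tietze's theorem, applied to each coordinate, it extends to a map $h\colon L\to I^{d+1}$, and there is a map $\widetilde h\colon X\to I^{d+1}$ with $\widetilde h(t,y,p)=h(p)$ for $p\in L$.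

\emph{Step 1: pushing $\widetilde h|A$ into a nowhere dense set.} Cover $I^{d+1}$ by finitely many open sets of diameter less than $1/8$ and pull the cover back by $\widetilde h|A$. Since $\dim A\le d$, there is a finite cover $\{G_n\}$ of $A$ by nonempty functionally open sets, of order at most $d$, with $\operatorname{diam}\widetilde h(G_n)<1/8$. Dividing maps that define the $G_n$ by their sum gives a partition of unity $(\varphi_n)$ on $A$ with $\{\varphi_n>0\}=G_n$. Choose $b_n\in\widetilde h(G_n)$ and let $g=\sum_n\varphi_nb_n\colon A\to I^{d+1}$. If $\varphi_n(\mathbf x)>0$, then $b_n$ and $\widetilde h(\mathbf x)$ lie in $\widetilde h(G_n)$, so $|g-\widetilde h|\le1/8$ on $A$. At each point at most $d+1$ of the $\varphi_n$ are positive, so $g(A)\subset P$, where $P$ is the union of the convex hulls of all sets of at most $d+1$ of the $b_n$. Each hull is compact and lies in a hyperplane of $\mathbb R^{d+1}$, so $P$ is closed and nowhere dense. Let $g_0(p)=g(t,y,p)$ for $p\in Q$, and take $\delta$ and $q$ from Lemma~\ref{lem:osc}.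

\emph{Step 2: the datum $e$ and the bound $\beta$.} For each $k$ choose $p_k,p'_k\in Q$ within $2^{-2k-1}$ of $q$ with $|g_0(p_k)-g_0(p'_k)|\ge\delta/2$, and lifts $\widehat p_k\in f_L^{-1}(p_k)$, $\widehat p\,'_k\in f_L^{-1}(p'_k)$. Since $\widehat L$ is sequentially compact, we may pass to a subsequence along which $\widehat p_k\to\widehat c_0$ and $\widehat p\,'_k\to\widehat c_1$; renumbering preserves both estimates. By continuity $f_L(\widehat c_0)=f_L(\widehat c_1)=q$. Put $\widehat e_{2k}=\widehat p_k$ and $\widehat e_{2k+1}=\widehat p\,'_k$; then $e\in\mathcal E$. For each $p$ in the countable set $Q_0=\{p_k,p'_k:k\in\omega\}$, continuity of $g$ at $(t,y,p)$ gives $\beta_p<\ell(t)$ and an open $O_p\ni(y,p)$ in $Y$ with $|g-g_0(p)|<\delta/8$ on $A\cap B(t,\beta_p,O_p)$. As $\ell(t)$ has uncountable cofinality, $\beta=\sup(\{0\}\cup\{\beta_p:p\in Q_0\})<\ell(t)$.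

\emph{Step 3: verification.} Let $\gamma,s,a,x,m$ be as in the statement and $i=(a,e)$. For $p\in Q_0$ we have $s\in K(s,\max(\beta_p,\gamma^-))\subset K(t,\beta_p)$. For $(v,m')\in L$, the definition of $R_t$ and \eqref{eq:rho} give
\[
R_t(s,(x,(v,m')))=\rho_y(x,(v,m'))=(y,g_i(v)),
\]
and $g_i(v)=p_k$ if $\Delta(v,a)=2k$, $g_i(v)=p'_k$ if $\Delta(v,a)=2k+1$. In these cases $(s,x,(v,m'))$ lies in $B(t,\beta_p,O_p)$ for $p=p_k$, respectively $p=p'_k$. So at the points of $A\cap L_{s,x}$ over the annulus $2k$ the map $g$ is within $\delta/8$ of $g_0(p_k)$, and over the annulus $2k+1$ it is within $\delta/8$ of $g_0(p'_k)$.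

Suppose that $\mathbf x=(s,x,(a,m))$ belongs to $A\cap\operatorname{int}\operatorname{cl}(A\cap L_{s,x})$. There is an open neighborhood $N$ of $\mathbf x$ in $L_{s,x}$ with $N\subset\operatorname{cl}(A\cap L_{s,x})$ and $|g-g(\mathbf x)|<\delta/8$ on $A\cap N$. For some open $M_0\ni m$ and all large $l$, the nonempty open set $\{s\}\times\{x\}\times\{v:\Delta(v,a)=l\}\times M_0$ lies in $N$ and therefore contains a point of $A$. Taking $l=2k$ and $l=2k+1$ with $k$ large, we find that both $g_0(p_k)$ and $g_0(p'_k)$ are at distance less than $\delta/4$ from $g(\mathbf x)$. This contradicts $|g_0(p_k)-g_0(p'_k)|\ge\delta/2$.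
\end{proof}

The datum $e$ does not depend on $a$: one datum kills $A_j$ along $\{a\}\times M$ for whichever $a$ we choose, provided $x$ is taken in the cone $[y^\frown(a,e)]$. For $t\in N_y$ and $j\in J(t,y)$ fix $e(t,j)$ and $\beta(t,j)$ as in the lemma, and for $y\in W$, $j\in\omega$, $e\in\mathcal E$ let
\[
\mathcal B(y,j,e)=\{t\in N_y:\ j\in J(t,y),\ e(t,j)=e\}.
\]

\section{Null sets of words and the end of the proof}\label{sec:null}

We look for a word $s$ and a node $w$ such that for every relevant pair $(j,v)$ some initial segment $y^\frown(v,e)$ of $w$ and some $t\in\mathcal B(y,j,e)$ make the killing lemma apply to $L_{s,w}$. When $w$ is extended by $(v,e)$, the words $t$ and $s$ are not yet known, so $e$ has to be chosen such that $\mathcal B(y,j,e)$ is large enough to be met later, whatever is decided in between. The notions below play the roles of dense sets, meager sets and the Baire category theorem.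

\subsection{The order $\sqsubseteq$}
For $H,H'\in T$ write $H\sqsubseteq H'$ if $H\subseteq H'$ and no position $\gamma$ with $\ell(H)\le\gamma<\ell(H')$ carries a pointer less than $\ell(H)$ in $H'$. Such an extension neither continues nor ends a process opened in $H$; this lets us keep control of a process while extending into sets over which we have no control.

\begin{lemma}\label{lem:order}
The relation $\sqsubseteq$ is reflexive and transitive. If $(u_\xi)_{\xi<\eta}$ is increasing under $\subseteq$, $0<\eta<\mu^+$, and $H\sqsubseteq u_\xi$ for all $\xi$, then $u=\bigcup_\xi u_\xi\in T$ and $H\sqsubseteq u$. In particular, the union of a $\sqsubseteq$-increasing sequence of length less than $\mu^+$ is $\sqsupseteq$ each of its terms.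
\end{lemma}

\begin{proof}
Let $H\sqsubseteq H'\sqsubseteq H''$. Positions in $[\ell(H),\ell(H'))$ carry no pointer less than $\ell(H)$, and positions in $[\ell(H'),\ell(H''))$ carry no pointer less than $\ell(H')\ge\ell(H)$. For unions, $\ell(u)<\mu^+$ since $\mu^+$ is regular, and each position of $u$ is a position of some $u_\xi$. For the last statement apply this to a tail of the sequence.
\end{proof}

A set $\mathcal D\subset T$ is \emph{dense above $H$} if for every $H'\sqsupseteq H$ there is $s\in\mathcal D$ with $s\sqsupseteq H'$. A limit word $t$ \emph{meets $\mathcal D$ cofinally} if $\{\gamma\in E^0_t:t|\gamma\in\mathcal D\}$ is unbounded in $\ell(t)$. Let $\mathcal B$ be a set of limit words. We call $\mathcal B$ \emph{null at $H$} if there are sets $\mathcal D_\nu$ $(\nu<\mathfrak c)$, dense above $H$, such that no $t\in\mathcal B$ with $t\sqsupseteq H$ meets all $\mathcal D_\nu$ cofinally. We call $\mathcal B$ \emph{big above $H$} if it is null at no $H'\sqsupseteq H$, and we say that $H$ \emph{decides} $\mathcal B$ if $\mathcal B$ is null at $H$ or big above $H$.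

\begin{lemma}\label{lem:null}
Let $H\in T$. All sets below consist of limit words.
\begin{enumerate}
\item[(a)] If $\mathcal B$ is null at $H$ and $H'\sqsupseteq H$, then $\mathcal B$ is null at $H'$.
\item[(b)] Subsets of a set null at $H$, and unions of at most $\mathfrak c$ sets null at $H$, are null at $H$.
\item[(c)] If $\mathcal B$ is not null at $H$, there is $t\in\mathcal B$ with $t\sqsupseteq H$.
\item[(d)] For any family of at most $\mathfrak c$ sets there is $H'\sqsupseteq H$ that decides all of them.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) By transitivity, sets dense above $H$ are dense above $H'$, and $t\sqsupseteq H'$ implies $t\sqsupseteq H$; so the same witnesses work.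

(b) For a subset use the same witnesses. For a union combine the at most $\mathfrak c\cdot\mathfrak c=\mathfrak c$ witnesses: a word that meets all of them cofinally lies in none of the given sets.

(c) If there is no such $t$, the sets $\mathcal D_\nu=T$ witness that $\mathcal B$ is null at $H$.

(d) One set $\mathcal B$ is decided by $H$ if it is big above $H$, and otherwise by an $H'\sqsupseteq H$ at which it is null. Decisions persist under $\sqsubseteq$-extension, by (a) and transitivity. Treat the sets one after another along a $\sqsubseteq$-increasing sequence, taking unions at limit steps and at the end (Lemma~\ref{lem:order}).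
\end{proof}

\begin{lemma}\label{lem:baire}
For every $y\in W$ and $H\in T$, the set $N_y$ is not null at $H$.
\end{lemma}

\begin{proof}
Let $\mathcal D_\nu$ $(\nu<\mathfrak c)$ be dense above $H$. We build $t\in N_y$, $t\sqsupseteq H$, that meets all $\mathcal D_\nu$ cofinally. Composing a bijection $\mu\to\mathfrak c\times\mu$ with the first projection gives $b\colon\mu\to\mathfrak c$ that takes each value $\mu$ times, hence unboundedly often. Let $\alpha=\ell(H)$ and $u_0=H^\frown y$, so $u_0\sqsupseteq H$. Given $u_\xi\sqsupseteq H$, also $u_\xi{}^\frown\star\sqsupseteq H$; choose $s_\xi\in\mathcal D_{b(\xi)}$ with $s_\xi\sqsupseteq u_\xi{}^\frown\star$, and let $u_{\xi+1}=s_\xi{}^\frown\alpha$, with the pointer $\alpha$ at position $\ell(s_\xi)>\alpha$. Then $s_\xi\sqsupseteq H$, and $u_{\xi+1}\sqsupseteq H$ because the new pointer is not less than $\ell(H)$. Take unions at limits, and let $t=\bigcup_{\xi<\mu}u_\xi$. By Lemma~\ref{lem:order} all these words are in $T$ and are $\sqsupseteq H$.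

We compute $D_\alpha(t)$. Since $t\sqsupseteq H$, no position above $\alpha$ carries a pointer less than $\alpha$, so $D_\alpha(t)$ is the set of all positions that carry the pointer $\alpha$. Every position above $\alpha$ lies in an interval $[\ell(u_\xi),\ell(s_\xi)]$, as $\ell(u_0)=\alpha+1$, $\ell(u_{\xi+1})=\ell(s_\xi)+1$, and $\ell(u_\xi)$ is continuous at limits. Position $\ell(u_\xi)$ carries $\star$. Positions strictly between $\ell(u_\xi)$ and $\ell(s_\xi)$ carry no pointer less than $\ell(u_\xi)+1$, so not the pointer $\alpha$. Position $\ell(s_\xi)$ carries $\alpha$. Hence $D_\alpha(t)=\{\ell(s_\xi):\xi<\mu\}$. This sequence is strictly increasing with supremum $\ell(t)$, and $\mu$ is regular, so $t\in N_y$.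

The elements of $D_\alpha(t)$ below $\ell(s_\xi)$ are less than $\ell(u_\xi)$, and $\ell(u_\xi)<\ell(s_\xi)$; the letter $\star$ was inserted to make this inequality strict at limit steps. So $\ell(s_\xi)$ is not a limit point of $D_\alpha(t)$, that is, $\ell(s_\xi)\in E^0_t$, and $t|\ell(s_\xi)=s_\xi\in\mathcal D_{b(\xi)}$. By the choice of $b$, $t$ meets every $\mathcal D_\nu$ cofinally.
\end{proof}

\subsection{The node $w$}
Which $j$ are relevant depends on the node $w$ at which we end, and $w$ depends on the pairs $(j,v)$ that we treat. We resolve this by treating pairs until no new one appears. By recursion on $\varphi$ we define nodes $y_\varphi\in W$ of length $\varphi$, increasing under $\subseteq$, and words $H_\varphi$, increasing under $\sqsubseteq$, with $y_0=\emptyset$, $H_0=\emptyset$ and unions at limits. Given $y_\varphi$ and $H_\varphi$, use $|\omega\times\mathcal E|\le\mathfrak c$ and Lemma~\ref{lem:null}(d) to find $H_{\varphi+1}\sqsupseteq H_\varphi$ that decides all sets $\mathcal B(y_\varphi,j,e)$, and let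
\[
\mathcal J_\varphi=\{j\in\omega:\ \mathcal B(y_\varphi,j,e)\text{ is big above }H_{\varphi+1}\text{ for some }e\in\mathcal E\}.
\]
If some pair in $\mathcal J_\varphi\times V$ differs from all $(j_\psi,v_\psi)$, $\psi<\varphi$, let $(j_\varphi,v_\varphi)$ be such a pair, choose $e_\varphi$ such that $\mathcal B_\varphi=\mathcal B(y_\varphi,j_\varphi,e_\varphi)$ is big above $H_{\varphi+1}$, and put $y_{\varphi+1}=y_\varphi{}^\frown(v_\varphi,e_\varphi)$. Otherwise stop and put $\lambda=\varphi$. The pairs are distinct elements of $\omega\times V$, a set of size $\mathfrak c$, so the recursion stops at some $\lambda<\mathfrak c^+=\mu$; this is why nodes are allowed all lengths below $\mu$. Let $w=y_\lambda\in W$ and $H^*=H_{\lambda+1}$. By the stopping rule,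
\begin{equation}\label{eq:stop}
\text{for all $j\in\mathcal J_\lambda$ and $v\in V$ there is $\varphi<\lambda$ with $(j_\varphi,v_\varphi)=(j,v)$.}
\end{equation}

\subsection{The word $s$}
Let $\mathcal N$ be the union of those sets $\mathcal B(w,j,e)$ that are null at $H^*$, and let
\[
\mathcal G=\{s\in N_w\setminus\mathcal N:\ s\sqsupseteq H^*\}.
\]
Let $H\sqsupseteq H^*$. By Lemma~\ref{lem:null}(a),(b), $\mathcal N$ is null at $H$; by Lemmas~\ref{lem:baire} and~\ref{lem:null}(b), $N_w\setminus\mathcal N$ is not; by Lemma~\ref{lem:null}(c) some $s\in N_w\setminus\mathcal N$ is $\sqsupseteq H$. Thus $\mathcal G$ is dense above $H^*$.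

\begin{lemma}\label{lem:final}
There is $s\in\mathcal G$ such that for every $\varphi<\lambda$ there are $t\in\mathcal B_\varphi$ and $\gamma\in E^0_t$ with $s=t|\gamma$ and $\gamma>\beta(t,j_\varphi)$.
\end{lemma}

\begin{proof}
For $\varphi<\lambda$ let $\mathcal G_\varphi$ be the set of $s\in\mathcal G$ for which no such $t,\gamma$ exist.

First, $\mathcal G_\varphi$ is not dense above any $H\sqsupseteq H^*$. Suppose it is. Since $H\sqsupseteq H^*\sqsupseteq H_{\varphi+1}$ and $\mathcal B_\varphi$ is big above $H_{\varphi+1}$, the set $\mathcal B_\varphi$ is not null at $H$. Taking all $\mathcal D_\nu$ equal to $\mathcal G_\varphi$, we find $t\in\mathcal B_\varphi$ that meets $\mathcal G_\varphi$ cofinally, and so $\gamma\in E^0_t$ with $\gamma>\beta(t,j_\varphi)$ and $t|\gamma\in\mathcal G_\varphi$. This contradicts the definition of $\mathcal G_\varphi$.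

Now define a $\sqsubseteq$-increasing sequence $H^\varphi$, $\varphi\le\lambda$, with $H^0=H^*$ and unions at limits: as $\mathcal G_\varphi$ is not dense above $H^\varphi$, there is $H^{\varphi+1}\sqsupseteq H^\varphi$ such that no element of $\mathcal G_\varphi$ is $\sqsupseteq H^{\varphi+1}$. Choose $s\in\mathcal G$ with $s\sqsupseteq H^\lambda$. For every $\varphi<\lambda$ we have $s\sqsupseteq H^{\varphi+1}$, so $s\notin\mathcal G_\varphi$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
The spaces $X,Z$ and the map $f$ depend only on $M,C,\pi$ and have the required properties by Proposition~\ref{prop:XZ}. Assume \eqref{eq:assume}, take $s$ from Lemma~\ref{lem:final}, and consider the nonempty compact space $L_{s,w}$. We show that every $A_j\cap L_{s,w}$ is nowhere dense in it; this contradicts the Baire category theorem.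

Let $j\notin\mathcal J_\lambda$, and suppose $j\in J(s,w)$. Since $s\in N_w$, we have $s\in\mathcal B(w,j,e)$ for $e=e(s,j)$. As $s\notin\mathcal N$, this set is not null at $H^*$. It is decided by $H^*=H_{\lambda+1}$, so it is big above $H_{\lambda+1}$, and $j\in\mathcal J_\lambda$, a contradiction. Hence $j\notin J(s,w)$.

Let $j\in\mathcal J_\lambda$, and put $U=\operatorname{int}\operatorname{cl}(A_j\cap L_{s,w})$. Given $v\in V$, take $\varphi<\lambda$ from \eqref{eq:stop} and $t,\gamma$ from Lemma~\ref{lem:final}. Then $t\in N_{y_\varphi}$, $j=j_\varphi\in J(t,y_\varphi)$, $e(t,j)=e_\varphi$, $\gamma\in E_t^0$, $\gamma>\beta(t,j)$, $s=t|\gamma$, and $w\in[y_{\varphi+1}]=[y_\varphi{}^\frown(v,e_\varphi)]$ because $\varphi+1\le\lambda$. Lemma~\ref{lem:kill} with $a=v$ and $x=w$ gives $(s,w,(v,m))\notin A_j\cap U$ for all $m\in M$. As $v$ was arbitrary, $A_j\cap U=\emptyset$. An open subset of $\operatorname{cl}(A_j\cap L_{s,w})$ that misses $A_j$ is empty, so $U=\emptyset$.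
\end{proof}

\begin{remark}
Metrizability of $M$ and $C$ was used for the sequences in Lemma~\ref{lem:kill}, for the compactness of $\mathcal K$, and for the bound $|\mathcal E|\le\mathfrak c$. The cubes $I^{d_j+1}$ enter only through Lemma~\ref{lem:osc}, and some hypothesis of this kind is needed: if $M$ is zero-dimensional, then so is $Y$, and the first paragraph of the proof of Proposition~\ref{prop:XZ} shows that $\dim X\le0$. The leaves and branches of $S$, the limit words whose length has cofinality other than $\mu$, and the point $\infty$ take no part in the killing; they are there to make $X$ compact.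
\end{remark}

\section{Two choices of $M$}\label{sec:AB}

\subsection{Cubes of all dimensions everywhere}
For Theorem~\ref{thm:A} we need $M$ in which every nonempty open set contains cubes of all dimensions, together with a cover $\pi$ with finite fibers. The map $\operatorname{bin}^\omega$ onto $I^\omega$ has infinite fibers, for instance over $(\frac12,\frac12,\dots)$. We use a subspace of a product of cubes in which each point has at most one coordinate with more than one preimage. Informally, attach to the interval, at the points of a countable dense set, cubes $I^1,I^2,\dots$ by a corner; do the same inside each new cube; repeat, and add the limit points.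

\begin{lemma}\label{lem:M}
There are $M$, $C$, $\pi$ as in Theorem~\ref{thm:main} such that every nonempty open subset of $M$ contains copies of $I^d$ for all $d$.
\end{lemma}

\begin{proof}
For $n\ge1$ let $\{p_{n,k}:k\ge1\}$ be an injectively enumerated dense subset of $(0,1)^n$ whose points have coordinates of the form $a/3^b\notin\mathbb Z$. Such numbers are not dyadic rationals, so $p_{n,k}$ has a unique preimage $\widehat p_{n,k}\in(2^\omega)^n$ under $\operatorname{bin}^n$; the point $0\in I^n$ also has a unique preimage, which we denote by $0$. Let $\Sigma$ be the countable set of finite sequences of positive integers, and put $n(\emptyset)=1$, $n(\sigma^\frown k)=k$. Let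
\begin{align*}
M&=\Big\{m\in\prod_{\sigma\in\Sigma}I^{n(\sigma)}:\ \text{for all $\sigma,k$,\ \ } m_\sigma=p_{n(\sigma),k}\text{ or }m_{\sigma^\frown k}=0\Big\},\\
C&=\Big\{c\in\prod_{\sigma\in\Sigma}(2^\omega)^{n(\sigma)}:\ \text{for all $\sigma,k$,\ \ } c_\sigma=\widehat p_{n(\sigma),k}\text{ or }c_{\sigma^\frown k}=0\Big\}.
\end{align*}
Each condition defines a union of two closed sets, so $M$ and $C$ are compact metrizable, $C$ is zero-dimensional, and $0\in M$. Let $\Pi=\prod_\sigma\operatorname{bin}^{n(\sigma)}$, a surjective map between the products. By uniqueness of the preimages of $p_{n,k}$ and $0$, a point $c$ satisfies the condition for $(\sigma,k)$ if and only if $\Pi(c)$ does. So $C=\Pi^{-1}(M)$, and $\pi=\Pi|C$ maps $C$ onto $M$.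

\emph{The spine of a point.} Let $m\in M$. Put $\sigma_0=\emptyset$; if $m_{\sigma_r}=p_{n(\sigma_r),k}$ for some $k$, which is then unique, put $\sigma_{r+1}=\sigma_r{}^\frown k$, and otherwise stop. The finite or infinite chain $\sigma_0\subset\sigma_1\subset\cdots$ is the \emph{spine} of $m$. We claim that $m_\nu=0$ for $\nu$ off the spine. Let $\sigma_r$ be the longest element of the spine contained in $\nu$, and $\sigma_r{}^\frown k\subseteq\nu$. Then $m_{\sigma_r}\ne p_{n(\sigma_r),k}$, so $m_{\sigma_r{}^\frown k}=0$. Since $0$ is none of the points $p_{n,k}$, $m_{\sigma}=0$ implies $m_{\sigma^\frown k'}=0$ for all $k'$, and by induction $m_\nu=0$. Thus every coordinate of $m$ is $0$ or a point $p_{n,k}$, except possibly the coordinate at the last element $\sigma$ of a finite spine. Hence $|\pi^{-1}(m)|\le2^{n(\sigma)}$ in that case, and $|\pi^{-1}(m)|=1$ if the spine is infinite.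

\emph{Cubes near $m$.} For $\sigma$ in the spine of $m$ and $k\ge1$ let $D_{\sigma,k}$ be the set of all $z$ with $z_\nu=m_\nu$ for $\nu\not\supseteq\sigma$, $z_\sigma=p_{n(\sigma),k}$, $z_{\sigma^\frown k}\in I^k$ arbitrary, and $z_\nu=0$ for all other $\nu$. This is a copy of $I^k$. It lies in $M$; we check the condition for a pair $(\nu,k')$. If $\nu^\frown k'\not\supseteq\sigma$, then also $\nu\not\supseteq\sigma$, and the condition is inherited from $m$. If $\nu^\frown k'=\sigma$, then $\nu$ precedes $\sigma$ in the spine and $z_\nu=m_\nu=p_{n(\nu),k'}$. If $(\nu,k')=(\sigma,k)$, then $z_\sigma=p_{n(\sigma),k}$. In all other cases $z_{\nu^\frown k'}=0$.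

Let $U\ni m$ be a basic open subset of $M$, given by conditions on a finite set $\Psi\subset\Sigma$ of coordinates. If the spine is finite with last element $\sigma$, then $m_\nu=0$ for $\nu\supsetneq\sigma$, so the points of $D_{\sigma,k}$ differ from $m$ at most at $\sigma$ and $\sigma^\frown k$. Every neighborhood of $m_\sigma$ in $I^{n(\sigma)}$ contains infinitely many $p_{n(\sigma),k}$, and $\sigma^\frown k\notin\Psi$ for all but finitely many $k$; so $D_{\sigma,k}\subset U$ for infinitely many $k$. If the spine is infinite, take $\sigma$ in it that is longer than all elements of $\Psi$; then the points of $D_{\sigma,k}$ agree with $m$ on $\Psi$, and $D_{\sigma,k}\subset U$ for all $k$. In both cases $U$ contains $I^k$ for arbitrarily large $k$, hence $I^d$ for all $d$.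
\end{proof}

By Proposition~\ref{prop:metr}, this $M$ is itself a countable union of subspaces of dimension at most $0$; the failure of countable-dimensionality is created by the gluing.

\begin{proof}[Proof of Theorem~\ref{thm:A}]
Let $X$ be given by Theorem~\ref{thm:main} for $M,C,\pi$ from Lemma~\ref{lem:M}. By Proposition~\ref{prop:finite}, $X$ has an order dimension. If $X=\bigcup_jA_j$ with $\dim A_j<\infty$, then $d_j=\max(0,\dim A_j)$ contradicts Theorem~\ref{thm:main}.
\end{proof}

\subsection{The cube $I^n$}
We use the following standard facts: $\dim I^n\le n$; a closed subspace of a normal space of dimension at most $n$ has dimension at most $n$; a finite open cover $\{G_i\}$ of a normal space has a closed shrinking, that is, a cover by closed sets $F_i\subset G_i$; finitely many closed sets $F_i$ in a normal space have a \emph{swelling}, that is, open sets $U_i\supset F_i$ such that a subfamily of the $U_i$ has empty intersection whenever the corresponding $F_i$ do; and a component of a compact space is the intersection of its clopen neighborhoods.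

\begin{proof}[Proof of Theorem~\ref{thm:B}]
Apply Theorem~\ref{thm:main} with $M=I^n$, $C=(2^\omega)^n$, $\pi=\operatorname{bin}^n$, $r=2^n$ and $d_j=n-1$ for all $j$, and let $X_n=X$ be the space constructed in Section~\ref{sec:tree}. Every nonempty open subset of $I^n$ contains a copy of $I^n$, so $X_n$ is not a union of countably many subspaces of dimension at most $n-1$. Taking all pieces equal to $X_n$ shows that $\dim X_n\ge n$. The fibers of $f$ have at most $4r^2=4^{n+1}$ points, so $\operatorname{Ord}f\le4^{n+1}$ by \eqref{eq:finiteorder}, and $O\text{-}\dim X_n\le4^{n+1}-1$.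

It remains to show that $\dim X_n\le n$. The sets $K(u,\beta)\times Y$ are compact and open, hence clopen in $X_n$; they contain the layer $\{u\}\times Y$ and miss $\infty$, and by Proposition~\ref{prop:G}(b) they separate any two layers. So a component $P$ of $X_n$ is $\{\infty\}$ or lies in one layer $\{u\}\times S\times V\times I^n$. In the latter case its projections to the zero-dimensional spaces $S$ and $V$ are connected, hence single points, and $P$ is homeomorphic to a closed subset of $I^n$. Thus $\dim P\le n$ for every component $P$.

Let $\{G_1,\dots,G_k\}$ be an open cover of $X_n$ and $P$ a component. The cover $\{G_i\cap P\}$ of $P$ has a finite open refinement of order at most $n$. Assign to each member an index $i$ with the member inside $G_i$ and unite the members with the same index; the order does not increase. A closed shrinking gives closed sets $F_i\subset G_i\cap P$ that cover $P$ and have order at most $n$. Take a swelling in $X_n$ and intersect its members with the $G_i$: we obtain open sets $U^P_i\subset G_i$ of order at most $n$ whose union contains $P$. Since $P$ is the intersection of its clopen neighborhoods and $X_n\setminus\bigcup_iU^P_i$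 is compact, some clopen neighborhood $O_P$ of $P$ lies in $\bigcup_iU_i^P$. Finitely many sets $O_{P_1},\dots,O_{P_l}$ cover $X_n$, and the sets $O'_a=O_{P_a}\setminus\bigcup_{a'<a}O_{P_{a'}}$ form a clopen partition. The sets $O'_a\cap U_i^{P_a}$ form a finite open refinement of $\{G_i\}$, and each point lies in one $O'_a$ and in at most $n+1$ of the $U_i^{P_a}$. Since $X_n$ is normal, $\dim X_n\le n$.
\end{proof}

\begin{thebibliography}{1}
\bibitem{SQ}
\emph{Some questions on transfinite dimensions},
\texttt{http://www.math.shimane-u.ac.jp/memoir/33/hattori.pdf}
\end{thebibliography}
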